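\title{Tournaments with polynomial clique number}

\begin{abstract}
The clique number $\vec\omega(T)$ of a tournament $T$ is the minimum, over all total orders of its vertices, of the clique number of the graph formed by the backward arcs. We disprove the conjecture that $\vec\omega(T)=O(\log n)$ for every $n$-vertex tournament: the $m$-th lexicographic power of the cyclic triangle, which has $n=3^m$ vertices, has clique number at least $n^{0.176}$. The proof follows the minimum of $\sum_i\vec\omega(X_i)^2$ over all partitions of the vertex set, and shows that this quantity grows by a constant factor at each step of the construction. We also prove that these tournaments have clique number at most $4n^{0.233}$, that every $n$-vertex tournament has clique number less than $e\sqrt n$, and that every class closed under substitution either consists of transitive tournaments or contains infinitely many tournaments of polynomial clique number.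
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{tournament} $T$ is an orientation of a finite complete graph; we write $u\to v$ when the arc between $u$ and $v$ is directed from $u$ to $v$. For a total order $\prec$ on $V(T)$, the \emph{backedge graph} $T^\prec$ is the undirected graph on $V(T)$ in which two vertices $u\prec v$ are adjacent if and only if $v\to u$, that is, if the arc between them goes backward. The \emph{clique number} of $T$ is
\[
\vec\omega(T)=\min_{\prec}\ \omega(T^\prec),
\]
where the minimum is over all total orders of $V(T)$ and $\omega(G)$ is the largest size of a set of pairwise adjacent vertices in the graph $G$. The empty tournament has clique number $0$. The following conjecture is posed in \cite{slides}.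

\begin{quote}
\textbf{Conjecture.} There is an absolute constant $C$ such that every tournament $T$ on $n\ge2$ vertices satisfies $\vec\omega(T)\le C\log n$.
\end{quote}

We show that the conjecture is false, and that the true growth is polynomial.

\subsection*{Why a logarithm is the natural guess}

A tournament is \emph{transitive} if its vertices can be listed as $v_1,\dots,v_k$ with $v_i\to v_j$ whenever $i<j$. This list is unique, and we call it the \emph{transitive order}. A set of vertices is transitive if the subtournament on it is. Both extreme kinds of sets in a backedge graph are transitive: a set $Q$ is independent in $T^\prec$ exactly when it is transitive and $\prec$ lists it in its transitive order, and $Q$ is a clique of $T^\prec$ exactly when it is transitive and $\prec$ lists it in the reverse of its transitive order. Hence a nonempty tournament has clique number $1$ if and only if it is transitive, and the cyclic triangle $C_3$ has clique number $2$. The clique number measures how far every order of $T$ is from being a transitive order.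

Let $\operatorname{tr}(T)$ be the largest size of a transitive set in $T$, and let $\vec\chi(T)$ be the least number of transitive sets that partition $V(T)$. Then
\begin{equation}\label{eq:two-bounds}
\vec\omega(T)\le\min\{\operatorname{tr}(T),\ \vec\chi(T)\}.
\end{equation}
The first bound holds because cliques are transitive. For the second, list the sets of a partition one after another, each in its transitive order; each set is then independent, so a clique has at most one vertex in each.

The two bounds seem to complement each other. In a uniformly random tournament the expected number of transitive $r$-sets is $\binom nr\,r!\,2^{-\binom r2}\le\bigl(n2^{-(r-1)/2}\bigr)^r$, which is at most $2^{-r/2}$ once $r\ge 2\log_2n+2$. So $\vec\omega(T)\le\operatorname{tr}(T)=O(\log n)$ with probability tending to $1$. A tournament that does have large transitive sets offers them as independent sets, and one may hope to use them to keep the cliques small.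

The simplest recursive construction also points to a logarithm. For tournaments $R$ and $S$, the \emph{lexicographic product} $R[S]$ has vertex set $V(R)\times V(S)$, and $(u,s)\to(u',s')$ if and only if $u\to u'$, or $u=u'$ and $s\to s'$. Thus each vertex of $R$ is replaced by a copy of $S$. Let $D_0$ be the one-vertex tournament and let $D_m=C_3[D_{m-1}]$, so that $|V(D_m)|=3^m$. For nonempty $S$, name the three copies of $S$ in $C_3[S]$ as $A,B,C$ with all arcs between them directed $A\to B$, $B\to C$, $C\to A$, and take any order. By cyclic symmetry we may assume that its first vertex lies in $A$. All arcs from $C$ to that vertex go backward, so it extends every clique inside $C$. Therefore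
\begin{equation}\label{eq:first-vertex}
\vec\omega(C_3[S])\ge\vec\omega(S)+1,\qquad\text{and so}\qquad \vec\omega(D_m)\ge m+1=\log_3|V(D_m)|+1 .
\end{equation}
The conjectured bound would thus have the best possible order, and the first values agree with it: $\vec\omega(D_m)=m+1$ for $m\le 3$ (Example~\ref{ex:small}).

\subsection*{Results}

Put
\[
M=\frac{11-4\sqrt3}{2}\approx2.036,\qquad \kappa=\frac{\log(3/M)}{2\log3}=0.1764\ldots,\qquad \beta=\log_32\cdot\log_3\tfrac32=0.2328\ldots
\]
We have $2<M<3$; these two inequalities amount to $4\sqrt3<7$ and $4\sqrt3>5$. In particular $\kappa>0$.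

\begin{theorem}\label{thm:lower}
For all $m\ge0$ we have $\vec\omega(D_m)\ge(3/M)^{m/2}=|V(D_m)|^{\kappa}$. Consequently, for every $n\ge1$ there is an $n$-vertex tournament $T$ with $\vec\omega(T)\ge(n/3)^\kappa$. Since $(n/3)^\kappa/\log n\to\infty$, no constant $C$ satisfies the conjecture.
\end{theorem}

The cyclic triangle can be replaced by any tournament that is not transitive. Let $R^0$ be the one-vertex tournament and $R^m=R[R^{m-1}]$. To \emph{substitute} a tournament $S$ for a vertex $v$ of $T$ is to replace $v$ by a copy of $S$, each vertex of which is joined to $V(T)\setminus\{v\}$ as $v$ was. A class $\mathcal C$ of tournaments is \emph{closed under substitution} if substituting a member of $\mathcal C$ for a vertex of a member of $\mathcal C$ gives a member of $\mathcal C$.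

\begin{theorem}\label{thm:dichotomy}
Let $R$ be a tournament with at least $2$ vertices. If $R$ is transitive, then $\vec\omega(R^m)=1$ for all $m$. Otherwise $\vec\omega(R^m)\ge(3/M)^{m/2}=|V(R^m)|^{c_R}$ for all $m$, where $c_R=\frac{\log(3/M)}{2\log|V(R)|}>0$. In particular, let $\mathcal C$ be any class of tournaments closed under substitution. Either all its members are transitive (so $\vec\omega\le1$ on $\mathcal C$), or there is $c>0$ such that $\vec\omega(T)\ge|V(T)|^c$ for infinitely many $T\in\mathcal C$.
\end{theorem}

In the other direction we prove a general upper bound and a better one for $D_m$.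

\begin{theorem}\label{thm:sqrt}
Every $n$-vertex tournament $T$ with $n\ge1$ satisfies $\vec\omega(T)<e\sqrt n$. Hence $f(n)=\max_{|V(T)|=n}\vec\omega(T)$ satisfies $(n/3)^\kappa\le f(n)<e\,n^{1/2}$.
\end{theorem}

\begin{theorem}\label{thm:upper}
For all $m\ge0$ we have $\vec\omega(D_m)\le4\,|V(D_m)|^\beta$. So for $n=3^m$ we have $n^{0.176}\le\vec\omega(D_m)\le4n^{0.233}$.
\end{theorem}

We do not determine the exact exponent of $f(n)$, which lies between $0.176$ and $1/2$, nor the exact exponent for $D_m$, which lies between $0.176$ and $0.233$.

Section~\ref{sec:basic} collects basic facts. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}, and Section~\ref{sec:subst} deduces Theorem~\ref{thm:dichotomy}. Sections~\ref{sec:random} and~\ref{sec:upper} prove the two upper bounds and can be read independently of the lower bound.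

\section{Subtournaments and products}\label{sec:basic}

We identify a set $X\subseteq V(T)$ with the subtournament on it, so that $\vec\omega(X)$ makes sense. For an order $\prec$ of $V(T)$, let $\omega_\prec(X)$ be the largest size of a clique of $T^\prec$ contained in $X$. The restriction of $\prec$ to $X$ is one of the orders in the definition of $\vec\omega(X)$, so $\vec\omega(X)\le\omega_\prec(X)$. Two consequences follow.

\emph{Monotonicity.} If $X\subseteq V(T)$, then $\vec\omega(X)\le\vec\omega(T)$: take $\prec$ optimal for $T$, so that $\vec\omega(X)\le\omega_\prec(X)\le\omega(T^\prec)=\vec\omega(T)$.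

\emph{Subadditivity.} If $X$ and $Y$ are disjoint, then $\vec\omega(X\cup Y)\le\vec\omega(X)+\vec\omega(Y)$: list $X$ and then $Y$, each in an optimal order; a clique is the union of a clique in $X$ and a clique in $Y$.

A tournament that is not transitive contains a cyclic triangle. Indeed, if there is no cyclic triangle and $u\to v\to w$, then $w\to u$ is excluded, so $u\to w$; thus $\to$ is a strict total order, and it lists the vertices as required.

The lexicographic product is associative: in both $(R[S])[U]$ and $R[S[U]]$ the vertices are triples, and the arc between two triples is decided by the first coordinate in which they differ. In the same way, $R^m$ is the tournament on words of length $m$ over $V(R)$ in which the arc between two words is decided by the first position where they differ. We have $D_m=C_3^{\,m}$, and cutting words after position $j$ gives $D_m=D_j[D_{m-j}]$ for $0\le j\le m$.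

\begin{lemma}\label{lem:tr}
$\operatorname{tr}(D_m)=2^m$ for all $m\ge0$.
\end{lemma}

\begin{proof}
Three vertices in the three different copies of $S$ in $C_3[S]$ form a cyclic triangle, so a transitive set meets at most two copies, and $\operatorname{tr}(C_3[S])\le2\operatorname{tr}(S)$. Conversely, all arcs between two copies have the same direction, so the union of transitive sets from two different copies is transitive, and equality holds. Induct on $m$.
\end{proof}

It follows that $\vec\chi(D_m)\ge3^m/2^m$. So for $D_m$ both bounds in \eqref{eq:two-bounds} are polynomial in the number of vertices, which makes $D_m$ a natural test for the conjecture.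

\section{The lower bound}\label{sec:lower}

\subsection{Cutting an order}

A \emph{cyclic partition} of a tournament $X$ is a triple $(A,B,C)$ of disjoint, possibly empty sets with union $V(X)$ such that all arcs between different parts are directed $A\to B$, $B\to C$, $C\to A$. If $(A,B,C)$ is a cyclic partition, then so are $(B,C,A)$ and $(C,A,B)$. The three copies of $S$ form a cyclic partition of $C_3[S]$, and their traces form a cyclic partition of any subset of $C_3[S]$.

Fix an order $x_1\prec\dots\prec x_N$ of $X$ and let $K=\omega(X^\prec)$. For $0\le t\le N$ let $P_t=\{x_1,\dots,x_t\}$, and for $Z\in\{A,B,C\}$ put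
\[
f_Z(t)=\omega_\prec(Z\cap P_t),\qquad g_Z(t)=\omega_\prec(Z\setminus P_t).
\]
Every vertex of $A\cap P_t$ precedes every vertex of $C\setminus P_t$, and all arcs between these sets go from $C$ to $A$. So all these arcs go backward, and a clique in the first set together with a clique in the second set is a clique. The same holds for $B\cap P_t$ and $A\setminus P_t$, because $A\to B$, and for $C\cap P_t$ and $B\setminus P_t$, because $B\to C$. Hence for all $t$
\begin{equation}\label{eq:cut}
f_A(t)+g_C(t)\le K,\qquad f_B(t)+g_A(t)\le K,\qquad f_C(t)+g_B(t)\le K.
\end{equation}
The argument for \eqref{eq:first-vertex} is the case $t=1$. More can be gained by cutting at the moment when one part has just become large while the other two are still small.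

\begin{example}\label{ex:halving}
Let $S$ be a tournament that is not transitive, and suppose that some order of $C_3[S]$ has $K\le3$. Each copy of $S$ contains a backward arc, so there is a first time $t$ at which $f_Z(t)=2$ for some copy $Z$. By cyclic symmetry let $Z=A$. Then $x_t\in A$, so $f_C(t)=f_C(t-1)\le1$, and \eqref{eq:cut} gives $g_C(t)\le3-2=1$. Thus $C\cap P_t$ and $C\setminus P_t$ are independent, and $S$ is the union of two transitive sets. For $S=D_2$ this is impossible, because $D_2$ has $9$ vertices and $\operatorname{tr}(D_2)=4$. So $\vec\omega(D_3)\ge4$.
\end{example}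

The number $4$ also follows from \eqref{eq:first-vertex}, but the cut says more about $S$. From $\vec\omega(C_3[S])\le3$ the first vertex yields $\vec\omega(S)\le2$, while the cut yields a \emph{partition} of $S$ into two sets of clique number at most $1$. For general $K$, cut at the first time when some $f_Z(t)$ exceeds $K/2$, say $Z=A$. Then $f_C(t)\le K/2$ and $g_C(t)<K/2$, so $S$ splits into two sets of clique number at most $K/2$. If there is no such time, $S$ itself has clique number at most $K/2$.

\subsection{A sum of squares over partitions}

The clique number cannot register this splitting: subadditivity turns it into $\vec\omega(S)\le K/2+K/2=K$, which monotonicity already gives. Squares do register it, since $(K/2)^2+(K/2)^2=K^2/2$. This suggests an invariant that is small as soon as \emph{some} partition has a small sum of squares. For a tournament $T$ let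
\[
\Phi(T)=\min\ \sum_i\vec\omega(X_i)^2,
\]
the minimum being over all partitions $\{X_i\}$ of $V(T)$. Empty parts contribute $0$, so it does not matter whether they are allowed, and $\Phi(\emptyset)=0$. With the exponent $1$ in place of $2$ the minimum would be $\vec\omega(T)$ itself, by subadditivity, and nothing would be gained. We use three properties:
\begin{itemize}
\item[(P1)] $\Phi(T)\le\vec\omega(T)^2$, by taking the partition with one part;
\item[(P2)] $\Phi(X\cup Y)\le\Phi(X)+\Phi(Y)$ for disjoint $X,Y$, by joining optimal partitions of $X$ and $Y$;
\item[(P3)] $\Phi(D_0)=1$.
\end{itemize}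

The splitting above gives $\vec\omega(C_3[S])^2\ge2\Phi(S)$. This is not yet an induction step, because the left side is only the value of the one-part partition. To bound $\Phi(C_3[S])$ from below we must handle every partition $\{X_i\}$ of $C_3[S]$. A part $X_i$ is an arbitrary subset, and its traces on the three copies need not resemble each other. This is why we work with arbitrary cyclic partitions, and why the inequality we need bounds the \emph{sum} of $\Phi$ over the three traces.

\begin{lemma}\label{lem:transfer}
Let $\mu>0$. Suppose that every cyclic partition $(A,B,C)$ of every nonempty tournament $X$ satisfies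
\begin{equation}\label{eq:mu}
\Phi(A)+\Phi(B)+\Phi(C)\le\mu\,\vec\omega(X)^2 .
\end{equation}
Then $\Phi(C_3[S])\ge\frac3\mu\,\Phi(S)$ for every tournament $S$.
\end{lemma}

\begin{proof}
Let $A,B,C$ be the three copies of $S$, and let $\{X_i\}$ be any partition of $V(C_3[S])$ into nonempty parts. Apply \eqref{eq:mu} to each $X_i$ with the cyclic partition $(X_i\cap A,X_i\cap B,X_i\cap C)$ and sum over $i$. For each copy $Z$ the sets $X_i\cap Z$ are disjoint with union $Z$, so $\sum_i\Phi(X_i\cap Z)\ge\Phi(Z)=\Phi(S)$ by (P2). Hence
\[
\sum_i\vec\omega(X_i)^2\ \ge\ \frac1\mu\sum_{Z\in\{A,B,C\}}\ \sum_i\Phi(X_i\cap Z)\ \ge\ \frac3\mu\,\Phi(S).\qedhere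
\]
\end{proof}

By (P1) and monotonicity each term on the left of \eqref{eq:mu} is at most $\vec\omega(X)^2$, so $\mu=3$ is available for free and gives no growth. Any $\mu<3$ gives exponential growth of $\Phi(D_m)$.

\subsection{Sweeping with three thresholds}

We repeat the argument of Example~\ref{ex:halving} with a separate threshold for each part.

\begin{lemma}\label{lem:sweep}
Let $(A,B,C)$ be a cyclic partition of a nonempty tournament $X$, and let $K=\vec\omega(X)$. For all $a,b,c\in[0,1]$ at least one of the following holds:
\begin{itemize}
\item[(i)] $\Phi(A)\le\bigl(a^2+(1-b)^2\bigr)K^2$;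
\item[(ii)] $\Phi(B)\le\bigl(b^2+(1-c)^2\bigr)K^2$;
\item[(iii)] $\Phi(C)\le\bigl(c^2+(1-a)^2\bigr)K^2$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix an order $x_1\prec\dots\prec x_N$ with $\omega(X^\prec)=K$, and define $P_t,f_Z,g_Z$ as above. The partition of $Z$ into $Z\cap P_t$ and $Z\setminus P_t$, together with $\vec\omega\le\omega_\prec$, gives
\begin{equation}\label{eq:split}
\Phi(Z)\le f_Z(t)^2+g_Z(t)^2\qquad\text{for all } t \text{ and all } Z\in\{A,B,C\}.
\end{equation}
Consider the three inequalities $f_A(t)\le aK$, $f_B(t)\le bK$, $f_C(t)\le cK$. If they hold for all $t$, then \eqref{eq:split} with $t=N$, where $g_A(N)=0$, gives $\Phi(A)\le a^2K^2$, and (i) holds.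

Otherwise let $t$ be the first time at which one of them fails. They hold at time $0$, where all $f_Z$ vanish, so $t\ge1$. From time $t-1$ to time $t$ only the function $f_Z$ with $x_t\in Z$ can change. So the inequality for this part fails at time $t$, and the other two still hold.
\begin{itemize}
\item If $x_t\in A$, then $f_A(t)>aK$, so $g_C(t)<(1-a)K$ by \eqref{eq:cut}. Also $f_C(t)\le cK$. By \eqref{eq:split}, (iii) holds.
\item If $x_t\in B$, then $f_B(t)>bK$, so $g_A(t)<(1-b)K$ by \eqref{eq:cut}. Also $f_A(t)\le aK$. By \eqref{eq:split}, (i) holds.
\item If $x_t\in C$, then $f_C(t)>cK$, so $g_B(t)<(1-c)K$ by \eqref{eq:cut}. Also $f_B(t)\le bK$. By \eqref{eq:split}, (ii) holds.\qedhere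
\end{itemize}
\end{proof}

The choice $a=b=c=\frac12$ shows that one of the three parts has $\Phi\le K^2/2$. The other two have $\Phi\le K^2$, so \eqref{eq:mu} holds with $\mu=\frac52$. With Lemma~\ref{lem:transfer} and (P3) this gives $\Phi(D_m)\ge(6/5)^m$, hence $\vec\omega(D_m)\ge(6/5)^{m/2}$ by (P1), which already refutes the conjecture.

The constant $\frac52$ allows for the values $K^2,K^2,K^2/2$, and these cannot occur together. When $\Phi(A)$ and $\Phi(B)$ are both large, we can move the thresholds far from $\frac12$ while keeping (i) and (ii) false, and so force a much stronger bound in (iii). To make $c^2+(1-a)^2$ small we want $a$ large and $c$ small. The threshold $b$ costs $(1-b)^2$ in (i) and $b^2$ in (ii), and $b=\frac12$ shares this cost evenly.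

\begin{lemma}\label{lem:M}
Inequality \eqref{eq:mu} holds with $\mu=M$ for every cyclic partition $(A,B,C)$ of every nonempty tournament $X$.
\end{lemma}

\begin{proof}
Let $K=\vec\omega(X)\ge1$ and $y_Z=\Phi(Z)/K^2$. By (P1) and monotonicity, $y_Z\le\vec\omega(Z)^2/K^2\le1$. After a cyclic relabeling we may assume that $y_C$ is the smallest of $y_A,y_B,y_C$. Let $y=\min(y_A,y_B)$. Then $y_C\le y\le1$ and $y_A+y_B\le1+y$.

If $y\le\frac12$, then $y_A+y_B+y_C\le1+\frac12+\frac12=2<M$.

Let $y>\frac12$ and put $s=\sqrt{y-\frac14}$, so that $\frac12<s\le\frac{\sqrt3}2$. For $s'\in[\frac12,s)$ apply Lemma~\ref{lem:sweep} with $a=s'$, $b=\frac12$, $c=1-s'$. Then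
\[
a^2+(1-b)^2=b^2+(1-c)^2=s'^2+\tfrac14<y=\min(y_A,y_B),
\]
so (i) and (ii) fail; we take $s'<s$ to make this inequality strict. Hence (iii) holds, which reads $y_C\le2(1-s')^2$. Letting $s'\to s$ gives $y_C\le2(1-s)^2$. Since $y=s^2+\frac14$,
\[
y_A+y_B+y_C\le1+s^2+\tfrac14+2(1-s)^2=3s^2-4s+\tfrac{13}4 .
\]
The right side is convex in $s$, so on $[\frac12,\frac{\sqrt3}2]$ it is at most the larger of its endpoint values. These are $\frac34-2+\frac{13}4=2$ at $s=\frac12$, and $\frac94-2\sqrt3+\frac{13}4=\frac{11}2-2\sqrt3=M$ at $s=\frac{\sqrt3}2$. Since $M>2$, the sum is at most $M$.
\end{proof}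

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Lemmas~\ref{lem:transfer} and~\ref{lem:M} give $\Phi(D_m)\ge\frac3M\Phi(D_{m-1})$, so $\Phi(D_m)\ge(3/M)^m$ by (P3) and induction. By (P1), $\vec\omega(D_m)\ge\Phi(D_m)^{1/2}\ge(3/M)^{m/2}$, and $(3/M)^{m/2}=3^{\kappa m}$ by the definition of $\kappa$.

For $n\ge1$ let $m=\lfloor\log_3n\rfloor$, so that $n/3<3^m\le n$. Add $n-3^m$ vertices to $D_m$, with arbitrary arcs, to obtain an $n$-vertex tournament $T$. By monotonicity $\vec\omega(T)\ge(3^m)^\kappa\ge(n/3)^\kappa$. Since $\kappa>0$, the ratio $(n/3)^\kappa/\log n$ is unbounded.
\end{proof}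

\begin{remark}
The cyclic direction of the arcs enters only through \eqref{eq:cut}: whichever part crosses its threshold first, there is another part that sends all arcs to it. If the arcs were directed $A\to B$, $B\to C$, $A\to C$, then three single vertices would have $K=1$ and $\Phi(A)+\Phi(B)+\Phi(C)=3$, so no $\mu<3$ would be possible. For cyclic partitions no $\mu<2$ is possible: take $A$ and $B$ to be single vertices and $C$ empty. So the constant $M\approx2.036$ leaves little room for improvement in \eqref{eq:mu}.
\end{remark}

\section{Lexicographic powers and substitution}\label{sec:subst}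

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
If $R$ is transitive, list the words of $R^m$ lexicographically with respect to the transitive order of $R$. The first position where two words differ decides both the order and the arc, so no arc goes backward and $\vec\omega(R^m)=1$.

If $R$ is not transitive, it contains a cyclic triangle, and the words of length $m$ over the three vertices of this triangle form a copy of $D_m$ in $R^m$. Monotonicity and Theorem~\ref{thm:lower} give $\vec\omega(R^m)\ge(3/M)^{m/2}$. Since $|V(R^m)|=|V(R)|^m$, this bound equals $|V(R^m)|^{c_R}$, and $c_R>0$ because $M<3$.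

Let $\mathcal C$ be closed under substitution and contain a tournament $R$ that is not transitive. The product $R[S]$ arises from $R$ by substituting $S$ for the vertices of $R$ one at a time, so $R[S]\in\mathcal C$ whenever $S\in\mathcal C$. By induction $R^m\in\mathcal C$ for all $m\ge1$. These tournaments have pairwise different sizes, and the claim holds with $c=c_R$.
\end{proof}

\section{A random order}\label{sec:random}

A set is a clique for at most one of the orders of its vertices, so a random order has few large cliques, whatever the tournament.

\begin{proof}[Proof of Theorem~\ref{thm:sqrt}]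
Let $r=\lceil e\sqrt n\,\rceil$, so that $r-1<e\sqrt n\le r$. It suffices to find an order with no clique of size $r$. If $r>n$, every order will do.

Let $r\le n$ and choose $\prec$ uniformly at random. It induces a uniformly random order on each $r$-set $Q$. If $Q$ is transitive, it is a clique with probability $1/r!$, since $\prec$ must list it in the reverse of its transitive order; otherwise it is never a clique. From $e^r=\sum_{k\ge0}r^k/k!>r^r/r!$ we get $r!>(r/e)^r$. So the expected number of cliques of size $r$ is at most
\[
\binom nr\frac1{r!}\le\frac{n^r}{(r!)^2}<\Bigl(\frac{e^2n}{r^2}\Bigr)^r\le1 .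
\]
An integer random variable with mean less than $1$ and no negative values takes the value $0$, so some order has no clique of size $r$, and $\vec\omega(T)\le r-1<e\sqrt n$. The lower bound on $f(n)$ is the second statement of Theorem~\ref{thm:lower}.
\end{proof}

\section{An upper bound for the powers of the triangle}\label{sec:upper}

The obvious order of $R[S]$ lists the copies of $S$ one after another. A clique then chooses a clique of copies and a clique inside each chosen copy, so clique numbers multiply; for $D_m$ this gives $2^m$ at best. The remedy is to interleave the copies by comparing the $S$-coordinates first. The next lemma shows that a contribution of $R$ and a contribution of $S$ then add. It contains both bounds of \eqref{eq:two-bounds}, as the cases where $S$ or $R$ is a single vertex.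

\begin{lemma}\label{lem:product}
For nonempty tournaments $R$ and $S$ we have $\vec\omega(R[S])\le\vec\chi(S)+\operatorname{tr}(R)-1$.
\end{lemma}

\begin{proof}
Let $q=\vec\chi(S)$ and partition $V(S)$ into transitive classes $X_1,\dots,X_q$. Let $L$ be the order on $V(S)$ that lists $X_1$, then $X_2$, and so on, each class in its transitive order. Each class is independent in $S^L$. Order $R[S]$ by comparing $S$-coordinates in $L$, breaking ties arbitrarily, and let $(u_1,s_1)\prec\dots\prec(u_r,s_r)$ be a clique of the backedge graph. For $i<i'$ we have $(u_{i'},s_{i'})\to(u_i,s_i)$, so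
\begin{equation}\label{eq:proj}
u_{i'}\to u_i \text{ if } u_i\ne u_{i'},\qquad s_{i'}\to s_i \text{ if } u_i=u_{i'}.
\end{equation}

\emph{The clique never returns to a copy it has left.} Suppose that $i<i'<i''$ and $u_i=u_{i''}\ne u_{i'}$. Then \eqref{eq:proj} gives $u_{i'}\to u_i$ and $u_i=u_{i''}\to u_{i'}$, a contradiction. So the sequence $u_1,\dots,u_r$ consists of blocks of consecutive equal values, with different values in different blocks. By \eqref{eq:proj} the value of a later block always sends an arc to the value of an earlier block, so the values form a transitive set in $R$. Hence the number $p$ of blocks is at most $\operatorname{tr}(R)$.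

\emph{Inside a block the class index strictly increases.} Let $s_i\in X_{\ell_i}$. The choice of $\prec$ gives $1\le\ell_1\le\dots\le\ell_r\le q$. If $i$ and $i+1$ lie in the same block, then $s_i\ne s_{i+1}$, so $s_i$ precedes $s_{i+1}$ in $L$, and $s_{i+1}\to s_i$ by \eqref{eq:proj}. Thus $s_i$ and $s_{i+1}$ are adjacent in $S^L$, they lie in different classes, and $\ell_{i+1}\ge\ell_i+1$.

Of the $r-1$ steps from $i$ to $i+1$, exactly $p-1$ pass from one block to the next, and each of the other $r-p$ raises the index by at least $1$. Hence $r-p\le\ell_r-\ell_1\le q-1$, that is, $r\le q+p-1\le\vec\chi(S)+\operatorname{tr}(R)-1$.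
\end{proof}

To apply the lemma to $D_m=D_j[D_{m-j}]$ we need an upper bound on $\vec\chi(D_k)$. A transitive set may use two of the three copies, so the transitive sets of the three copies can be merged in pairs.

\begin{lemma}\label{lem:chi}
Let $q_0=1$ and $q_k=\lceil3q_{k-1}/2\rceil$. Then $\vec\chi(D_k)\le q_k\le2(3/2)^k-1$ for all $k\ge0$.
\end{lemma}

\begin{proof}
The case $k=0$ holds with equality. Let $k\ge1$, $c=q_{k-1}$ and $q=q_k$, so that $c\le q$ and $3c\le2q$. Partition each of the three copies of $D_{k-1}$ into $c$ transitive sets, some possibly empty. Number the $3c$ sets $0,1,\dots,3c-1$, copy after copy, and merge two sets when their numbers are congruent modulo $q$. This leaves at most $q$ sets. Since $3c\le2q$, each residue class contains at most two numbers, and two such numbers differ by $q\ge c$. Numbers from one copy differ by at most $c-1$, so merged sets come from different copies, and their union is transitive as in the proof of Lemma~\ref{lem:tr}. Hence $\vec\chi(D_k)\le q_k$. Finally,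
\[
q_k+1\le\frac{3q_{k-1}+1}2+1=\frac32\,(q_{k-1}+1),
\]
and $q_0+1=2$, so $q_k+1\le2(3/2)^k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
For $0\le j\le m$, Lemmas~\ref{lem:product}, \ref{lem:tr} and~\ref{lem:chi} applied to $D_m=D_j[D_{m-j}]$ give
\begin{equation}\label{eq:j}
\vec\omega(D_m)\le q_{m-j}+2^j-1\le2(3/2)^{m-j}+2^j-2 .
\end{equation}
The powers $(3/2)^{m-j}$ and $2^j$ are equal when $3^j=(3/2)^m$, so take $j=\lfloor m\log_3\frac32\rfloor$, which lies in $[0,m]$. Let $n=3^m$. Then
\[
2^j\le2^{m\log_3(3/2)}=3^{m\log_32\cdot\log_3(3/2)}=n^\beta .
\]
Since $1-\log_3\frac32=\log_32$, we also have $m-j\le m\log_32+1$, and so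
\[
(3/2)^{m-j}\le\tfrac32\,(3/2)^{m\log_32}=\tfrac32\,n^\beta .
\]
Now \eqref{eq:j} gives $\vec\omega(D_m)\le3n^\beta+n^\beta=4n^\beta$. The last statement follows from Theorem~\ref{thm:lower}, since $\kappa>0.176$ and $\beta<0.233$.
\end{proof}

\begin{example}\label{ex:small}
We have $q_0=1$, $q_1=2$, $q_2=3$. With $j=1$, the first bound in \eqref{eq:j} reads $\vec\omega(D_m)\le q_{m-1}+1$, which is $2,3,4$ for $m=1,2,3$. Together with \eqref{eq:first-vertex} and $\vec\omega(D_0)=1$, this gives $\vec\omega(D_m)=m+1$ for $0\le m\le3$. By Theorem~\ref{thm:lower}, this pattern does not continue.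
\end{example}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Clique Number Of Tournaments},
\texttt{https://www.di.ens.fr/\allowbreak\~{}paboulker/\allowbreak content/\allowbreak slides/\allowbreak 2023\_Clique\_of\_\allowbreak tournaments\_\allowbreak slides.pdf}

\end{thebibliography}
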